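# Pairs in the lexicographic order ${}^{\omega_1}2$ under determinacy

## 1. Coloring single points of ${}^{\omega_1}2$

The base theory is ZF; the axiom of choice is not assumed. For an ordinal $\gamma$, ${}^\gamma2$ is the set of functions $x:\gamma\to2$, and $x<_{lex}y$ means that $x\ne y$ and $x(\alpha)<y(\alpha)$ at the least $\alpha$ where they differ. A subset of $\omega_1$ is identified with its characteristic function. So for distinct $F,G\subseteq\omega_1$ we have $F<_{lex}G$ iff the least element of the symmetric difference lies in $G$.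

**Definition (linear orders).** For linear orders $K,L$ and natural $n,m\ge1$, $K\longrightarrow(L)^n_m$ means: for every $c:[K]^n\to m$ on the $n$-element subsets of $K$ there is $H\subseteq K$, order-isomorphic to $L$ in the inherited order, with $c$ constant on $[H]^n$.

**Definition (ordinals, infinite exponents).** For a set $X$ of ordinals, $[X]^\alpha$ is the set of subsets of $X$ of order type $\alpha$. The relation $\kappa\longrightarrow(\lambda)^\alpha_\mu$ means: for every $c:[\kappa]^\alpha\to\mu$ there is $H\in[\kappa]^\lambda$ with $c$ constant on $[H]^\alpha$. A cardinal $\kappa$ has the *strong partition property* if $\kappa\longrightarrow(\kappa)^\kappa_\mu$ for all nonzero $\mu<\kappa$.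

Martin's theorem says that the axiom of determinacy AD implies that $\omega_1$ has the strong partition property. If $A$ is a set of ordinals, $A(\xi)$ denotes its $\xi$-th element and $A|\delta$ the set of its first $\delta$ elements.

Coloring points of ${}^{\omega_1}2$ means coloring subsets of $\omega_1$, and this is what the strong partition property is about.

**Proposition 1 (ZF).** If $\omega_1$ has the strong partition property, then $\langle{}^{\omega_1}2,<_{lex}\rangle\longrightarrow(\langle{}^{\omega_1}2,<_{lex}\rangle)^1_2$.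

**Proof.** Let $c:{}^{\omega_1}2\to2$. Take $H\in[\omega_1]^{\omega_1}$ such that $c$ is constant on $[H]^{\omega_1}$. For $z\in{}^{\omega_1}2$ put
$$F^0_z=\{H(2\cdot\alpha+1-z(\alpha)):\alpha<\omega_1\},$$
that is, from the pair $H(2\alpha)<H(2\alpha+1)$ take the smaller element if $z(\alpha)=1$ and the larger one if $z(\alpha)=0$. Every $F^0_z$ is in $[H]^{\omega_1}$, so all have the same color. If $z<_{lex}z'$ first differ at $\sigma$, the two sets agree below $H(2\sigma)$, and $H(2\sigma)\in F^0_{z'}\setminus F^0_z$. So $F^0_z<_{lex}F^0_{z'}$, and $z\mapsto F_z^0$ is an isomorphism onto a homogeneous set. $\square$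

What changes when we color pairs? Question 1.23 of "Choiceless Ramsey Theory of Linear Orders" asks: suppose that AD holds in $V=L(\mathbb R)$; does this imply
$$\langle{}^{\omega_1}2,<_{lex}\rangle\longrightarrow(\langle{}^{\omega_1}2,<_{lex}\rangle)^2_2\ ?$$
A pair consists of two subsets of $\omega_1$, while the partition property can be fed only one.

## 2. The two theorems, and the failure for triples

The answer is yes, with more colors and without $V=L(\mathbb R)$.

**Theorem A (ZF+AD).** For every $c:[{}^{\omega_1}2]^2\to{}^\omega2$ there is $H\subseteq{}^{\omega_1}2$ with $\langle H,<_{lex}\rangle\cong\langle{}^{\omega_1}2,<_{lex}\rangle$ and $c$ constant on $[H]^2$. In particular $\langle{}^{\omega_1}2,<_{lex}\rangle\longrightarrow(\langle{}^{\omega_1}2,<_{lex}\rangle)^2_m$ for all natural $m\ge1$.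

**Theorem B (ZF).** $\langle{}^{\omega_1}2,<_{lex}\rangle\not\longrightarrow(\langle{}^{\omega_1}2,<_{lex}\rangle)^n_2$ for all $n\ge3$, and the relation for $n=2$ fails with $\omega_1$ colors. Hence under AD, for $m\ge2$ and $n\ge1$, the relation with exponent $n$ and $m$ colors holds iff $n\le2$.

The negative part of Theorem B is short. It also shows what a coloring can see.

**Proof of the first sentence of Theorem B.** Write $\Delta(x,y)$ for the least place where $x,y$ differ. If $x<_{lex}y<_{lex}w$, then $\Delta(x,y)\ne\Delta(y,w)$, since otherwise $y$ would take both values $1$ and $0$ at that place.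

*Exponent 2, $\omega_1$ colors.* Let $c(\{x,y\})=\Delta(x,y)$. By the remark just made, not even a 3-element set is homogeneous.

*Exponent $n\ge3$, two colors.* Color $\{x_1<_{lex}\dots<_{lex}x_n\}$ with $0$ if $\Delta(x_1,x_2)<\Delta(x_2,x_3)$ and with $1$ otherwise; in the latter case $\Delta(x_1,x_2)>\Delta(x_2,x_3)$. Let $H\cong\langle{}^{\omega_1}2,<_{lex}\rangle$ be homogeneous.

Suppose the color is $1$. Take an increasing sequence $y_0<y_1<\cdots$ in $H$; one exists because in ${}^{\omega_1}2$ the characteristic functions of $\{0,\dots,k-1\}$ increase with $k$. The sets $\{y_k,\dots,y_{k+n-1}\}$ give $\Delta(y_k,y_{k+1})>\Delta(y_{k+1},y_{k+2})$ for all $k$, an infinite descending sequence of ordinals.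

Suppose the color is $0$. Take a decreasing sequence $y_0>y_1>\cdots$ in $H$ lying below $n-3$ further elements of $H$; in ${}^{\omega_1}2$ the characteristic functions of $\{k+1\}$, $k<\omega$, lie below those of $\{0,\dots,j\}$, $j<n-3$. The triples $y_{k+2}<y_{k+1}<y_k$ together with the further elements give $\Delta(y_{k+2},y_{k+1})<\Delta(y_{k+1},y_k)$ for all $k$, again impossible. $\square$

The second sentence of Theorem B follows from Theorem A; this is done in Section 13.

## 3. The sign word of a pair, and why the two-point construction fails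

The natural first attempt at Theorem A is to keep the family $F^0_z$ and to choose $H$ more cleverly. Let $z<_{lex}z'$ first differ at $\sigma$, and put $F=F^0_z$, $G=F^0_{z'}$. Give each coordinate $\alpha$ a sign: $+$ if $z(\alpha)<z'(\alpha)$, $-$ if $z(\alpha)>z'(\alpha)$, $\emptyset$ if they are equal. Coordinates of sign $\emptyset$ contribute nothing to the symmetric difference. A coordinate of sign $+$ contributes $H(2\alpha)\in G\setminus F$ and $H(2\alpha+1)\in F\setminus G$, and sign $-$ gives the reverse. The first nonempty sign is $+$; *all later signs are arbitrary*.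

A coloring can read them. For $x<_{lex}y$ let $c_3(\{x,y\})=1$ if $x,y$ differ in at least three places and $x$ is smaller than $y$ at the third such place; let $c_3=0$ otherwise. For $z=(0,0,0,\dots)$, $z'=(1,1,0,\dots)$ the third difference of $F^0_z,F^0_{z'}$ is $H(2)\in F^0_{z'}$, so $c_3=1$. For $z=(0,1,0,\dots)$, $z'=(1,0,0,\dots)$ it is $H(2)\in F^0_{z}$, so $c_3=0$. This happens for every $H\in[\omega_1]^{\omega_1}$. So no choice of $H$ repairs the two-point construction.

There is a reason behind this. To use the partition property we want a fixed procedure that turns the common part $s$ of $F,G$ (below the splitting) and *one* set $A\in[\omega_1]^{\omega_1}$ into the pair $(F,G)$. In particular the word of nonempty signs must be a function $\varepsilon(A)$ of $A$, when $s$ is fixed. But for each $n<\omega$ the map $A\mapsto\varepsilon(A){\restriction}n$ takes finitely many values, so by the strong partition property it is constant on $[H]^{\omega_1}$ for some $H$. If all our sets $A$ come from such an $H$, the first $n$ signs are the same for all pairs splitting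 at $s$. The early signs cannot be free, whatever the procedure is.

So we need a family in which the sign words of different pairs begin alike, although $z$ and $z'$ are arbitrary beyond $\sigma$. We have two liberties: a coordinate may be written into $F_z$ many times, and it may also be written in negated form, which reverses its sign.

## 4. $\delta$-numbers and words that absorb a letter

**Definition.** A countable ordinal $n$ is a *$\delta$-number* if $n=\omega^{\omega^\gamma}$ for some $\gamma$. Examples: $\omega,\ \omega^\omega,\ \omega^{\omega^2}$. The ordinal $\omega^2$ is not one, and indeed $\omega\cdot\omega^2=\omega^3\neq\omega^2$, in contrast to the following. For a $\delta$-number $n$,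
$$m\cdot n=n\ \text{ if }1\le m<n,\qquad m+n=n\ \text{ if }m<n.\qquad(1)$$
To see this, let $1\le m<n=\omega^{\omega^\gamma}$. Then $m\le\omega^\rho k$ for some $\rho<\omega^\gamma$ and $1\le k<\omega$, so $n\le m\cdot n\le\omega^\rho\cdot k\cdot\omega^{\omega^\gamma}=\omega^{\rho+\omega^\gamma}=n$, using $k\cdot\omega=\omega$ and $\rho+\omega^\gamma=\omega^\gamma$. Likewise $n\le m+n\le\omega^\rho k+\omega^{\omega^\gamma}=n$. Consequently $n$ is a limit ordinal closed under $+$ and $\cdot$: if $m,m'<n$ then $m+m'<m+n=n$, and $m\cdot m'<m\cdot n=n$ if $m\geq 1$. Since $\gamma\mapsto\omega^{\omega^\gamma}$ is strictly increasing and continuous, the $\delta$-numbers form a closed unbounded subset of $\omega_1$, and countable suprema of nonempty sets of $\delta$-numbers are $\delta$-numbers.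

A *word* is a sequence of countable ordinal length. $U{}^\frown V$ is concatenation and $U^n$ is the concatenation of $n$ copies of $U$, for $n$ a countable ordinal. Then $|U^n|=|U|\cdot n$ and $(U^\rho)^n=U^{\rho\cdot n}$.

**Lemma 2 (absorption).** Let $n$ be a $\delta$-number, $1\le\rho<n$, and $U$ a word in the letters $+,-$.

1. $(U^\rho)^n=U^n$.
2. If $U=\langle+\rangle$, or if $\langle+\rangle{}^\frown U=U$, then $(U^\rho{}^\frown\langle+\rangle)^n=U^n$.

**Proof.** (1) $(U^\rho)^n=U^{\rho n}=U^n$ by (1) of this section, $\rho n=n$.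

(2) If $U=\langle+\rangle$, then $U^\rho{}^\frown\langle+\rangle=\langle+\rangle^{\rho+1}$ and $(\rho+1)n=n$, as $\rho+1<n$. Let $\langle+\rangle{}^\frown U=U$. Since $\rho\ge1$, also $\langle+\rangle{}^\frown U^\rho=U^\rho$. Regrouping,
$$(U^\rho{}^\frown\langle+\rangle)^\omega=U^\rho{}^\frown(\langle+\rangle{}^\frown U^\rho){}^\frown(\langle+\rangle{}^\frown U^\rho){}^\frown\cdots=U^{\rho\omega}.$$
As $n$ is a limit, $n=\omega n'$ for some $n'$, and $(U^\rho{}^\frown\langle+\rangle)^n=(U^{\rho\omega})^{n'}=U^{\rho n}=U^n$. $\square$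

Here is how this will be used. Let a word $I$ of symbols $(\zeta,+),(\zeta,-)$ grow by the rule "repeat what you have $n$ times, then append one new symbol", with an increasing sequence of $\delta$-numbers $n$. The symbol $(\zeta,+)$ has the sign of coordinate $\zeta$, and $(\zeta,-)$ has the opposite sign. Suppose that $z<_{lex}z'$ first differ at coordinate $0$, that $I_1=\langle(0,+)\rangle$, and that we append $(0,-)$ after $n_1$ repetitions, $(1,+)$ after $n_2$, and $(0,-)$ after $n_3$. The word of nonempty signs develops as
$$\langle+\rangle,\qquad U=\langle+\rangle^{n_1}{}^\frown\langle-\rangle,\qquad U^{n_2}{}^\frown\text{(sign of coordinate 1)}.$$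
Note $\langle+\rangle{}^\frown U=U$, because $1+n_1=n_1$. If coordinate $1$ has sign $\emptyset$ or $+$, Lemma 2 says that the next word is $U^{n_3}{}^\frown\langle-\rangle$: the event has left no trace. If the sign is $-$, the next word is $(U^{n_2}{}^\frown\langle-\rangle)^{n_3}{}^\frown\langle-\rangle$. So equal and positive coordinates are silent, and a negative one is heard only through the number $n_2$. The result always has one shape:

**Definition.** For a strictly increasing sequence $T=\langle N_k:k<\omega_1\rangle$ of $\delta$-numbers let $U_0=\langle+\rangle$, $U_{k+1}=U_k^{N_k}{}^\frown\langle-\rangle$, $U_k=\bigcup_{j<k}U_j$ for limit $k$, and $\mathrm{Word}(T)=\bigcup_kU_k\in{}^{\omega_1}\{+,-\}$. For example $U_2=(\langle+\rangle^{N_0}{}^\frown\langle-\rangle)^{N_1}{}^\frown\langle-\rangle$.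

In the example the word begins as $\mathrm{Word}(n_1,n_3,\dots)$ or as $\mathrm{Word}(n_1,n_2,n_3,\dots)$. The numbers that were heard can be put into the set $A$, and from them a decoder can compute all signs. The next three sections carry this out.

## 5. A family $F_z$ built from a sparse set

From now on we work in ZF+AD. AD implies countable choice for sets of reals, so $\omega_1$ is regular. Put $\sup\emptyset=0$.

**Definition.** A set $A$ of ordinals is *discontinuous* if $A(\xi)>\sup_{\xi'<\xi}A(\xi')$ for all $\xi<\mathrm{otp}\,A$. Subsets inherit this: if $A'\subseteq A$ and $A'(\xi)=A(\zeta)$, then $A(\zeta)>\sup_{\zeta'<\zeta}A(\zeta')\ge\sup_{\xi'<\xi}A'(\xi')$. A set $K\in[\omega_1]^{\omega_1}$ is *sparse* if it is discontinuous and consists of $\delta$-numbers. Example: $\{\omega^{\omega^{\gamma+1}}:\gamma<\omega_1\}$, since $\sup_{\gamma'<\gamma}\omega^{\omega^{\gamma'+1}}\le\omega^{\omega^\gamma}<\omega^{\omega^{\gamma+1}}$.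

Fix a sparse $K$. By recursion on $\sigma<\omega_1$ we define *superblock* $\sigma$. It starts from ordinals $p_\sigma,\mu_\sigma$, with $p_0=\mu_0=0$ and suprema at limits, and it uses elements of $K$ strictly between $p_\sigma$ and $p_{\sigma+1}$. So $p$ will be strictly increasing and continuous, and $p_\sigma\ge\sigma$.

**Stage 1: events.** *Purpose: to schedule the symbols so that coordinate $\sigma$ enters first as $(\sigma,+)$, and every earlier coordinate is negated often in every later superblock.* Let $\beta_\sigma$ be the least $\delta$-number above $p_\sigma$, and $\mu_{\sigma+1}=\mu_\sigma+\beta_\sigma$. Since $\sigma\le p_\sigma<\beta_\sigma$, we have $\sigma+1<\beta_\sigma$ and $(\sigma+1)\beta_\sigma=\beta_\sigma=1+\beta_\sigma$. Hence every nonzero $\iota<\beta_\sigma$ is uniquely $1+(\sigma+1)\rho+\zeta$ with $\rho<\beta_\sigma$, $\zeta\le\sigma$, and all such ordinals are below $\beta_\sigma$. The *events* $\nu\in[\mu_\sigma,\mu_{\sigma+1})$ carry the symbols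
$$S_{\mu_\sigma}=(\sigma,+),\qquad S_{\mu_\sigma+1+(\sigma+1)\rho+\zeta}=(\zeta,-)\quad(\rho<\beta_\sigma,\ \zeta\le\sigma):$$
first the new symbol, then $\beta_\sigma$ scans through all negated symbols introduced so far.

**Stage 2: repetition numbers and the word $I$.** *Purpose: to build the word of symbols by the rule of Section 4.* Let $K_\sigma=K\setminus(p_\sigma+1)$ and $n_{\mu_\sigma+\iota}=K_\sigma(\iota)$ for $\iota<\beta_\sigma$. Put $I_0=\emptyset$, $I_{\nu+1}=I_\nu^{n_\nu}{}^\frown\langle S_\nu\rangle$, and take unions at limits; these words extend each other. We claim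
$$n_\nu>\sup_{\nu'<\nu}n_{\nu'},\qquad|I_\nu|<n_\nu,\qquad|I_{\nu+1}|=n_\nu+1\ \text{ for }\nu\ge1.\qquad(2)$$
The numbers $n_{\nu'}$ of earlier superblocks are below $p_\sigma$. So all $n_{\nu'}$ with $\nu'<\nu$ are elements of $K$ below $n_\nu\in K$, and the first statement holds since $K$ is discontinuous. For the rest use induction. First, $|I_0|=0<n_0$ and $|I_1|=1<n_1$. If $\nu\ge1$ and $1\le|I_\nu|<n_\nu$, then $|I_{\nu+1}|=|I_\nu|\cdot n_\nu+1=n_\nu+1$ by (1), and this is below the limit ordinal $n_{\nu+1}$. At a limit $\nu$, $|I_\nu|=\sup_{1\le\nu'<\nu}(n_{\nu'}+1)=\sup_{\nu'<\nu}n_{\nu'}<n_\nu$. Note that the event symbol $S_\nu$, as the last letter of $I_{\nu+1}$, has index $n_\nu$ if $\nu\ge1$ (and index $0$ if $\nu=0$).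

**Stage 3: slots and padding lengths.** Let $M_\sigma=|I_{\mu_\sigma}|$. Then $M_0=0$, $M$ is continuous, and $M_{\sigma+1}=\sup_{\nu<\mu_{\sigma+1}}n_\nu$ is a $\delta$-number above $M_\sigma$. Also $M_\sigma\le p_\sigma$, as $n_\nu<p_\sigma$ for $\nu<\mu_\sigma$. By (1), $M_\sigma+M_{\sigma+1}=M_{\sigma+1}$, so the ordinals $\eta\in[M_\sigma,M_{\sigma+1})$, which we call the *slots* of superblock $\sigma$, are exactly the ordinals $M_\sigma+\kappa'$ with $\kappa'<M_{\sigma+1}$. Put $\ell_{M_\sigma+\kappa'}=K_\sigma(\beta_\sigma+\kappa')$ for $\kappa'<M_{\sigma+1}$. For each slot $\eta$ of superblock $\sigma$,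
$$\ell_\eta>M_{\sigma+1}>\eta,\qquad\ell_\eta>\sup_{\eta'<\eta}(\ell_{\eta'}+1).\qquad(3)$$
Indeed $\ell_\eta\ge K_\sigma(\beta_\sigma)>\sup_{\iota<\beta_\sigma}K_\sigma(\iota)=M_{\sigma+1}$ since $K$ is discontinuous. Likewise $\ell_\eta>\sup_{\eta'<\eta}\ell_{\eta'}$, because all these $\ell_{\eta'}$ are elements of $K$ below $\ell_\eta$; and $\ell_\eta$ is a limit ordinal. *The purpose of $\ell_\eta$: a slot with equal values in $z,z'$ only adds common elements to $F$ and $G$, and a large padding makes these additions invisible; see Section 7.*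

**Stage 4: positions.** Take the next elements of $K_\sigma$ in increasing order as *positions*: for each slot $\eta$ of superblock $\sigma$ in turn, first $d_{\eta,l}$ for $l<\ell_\eta$, increasing in $l$, and then $q^0_\eta<q^1_\eta$. Let $p_{\sigma+1}$ be the supremum of the positions of superblock $\sigma$; it is countable by regularity. There is no last slot in the superblock, as $M_{\sigma+1}$ is a limit, so all positions are strictly below $p_{\sigma+1}$. Within superblock $\sigma$, above $p_\sigma$, the order is: all $n_\nu$, then all $\ell_\eta$, then all positions, all below $p_{\sigma+1}$. This completes the recursion.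

**Stage 5: the sets $F_z$.** Let $I=\bigcup_\nu I_\nu$, a word of length $\omega_1$; then $I{\restriction}M_\sigma=I_{\mu_\sigma}$. For $z\in{}^{\omega_1}2$ let $b_\eta(z)=z(\zeta)$ if $I(\eta)=(\zeta,+)$ and $b_\eta(z)=1-z(\zeta)$ if $I(\eta)=(\zeta,-)$. Put
$$F_z=\{d_{\eta,l}:\eta<\omega_1,\ l<\ell_\eta\}\cup\{q_\eta^{1-b_\eta(z)}:\eta<\omega_1\}\in[K]^{\omega_1}.$$
So slot $\eta$ works like one coordinate of the two-point construction, after padding. The letters of $I_{\mu_\sigma}$ are symbols $S_\nu$ with $\nu<\mu_\sigma$, and these involve only coordinates $\zeta<\sigma$. Hence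
$$F_z\cap p_\sigma\text{ depends only on }z{\restriction}\sigma,\quad\text{and}\quad\sup(F_z\cap p_\sigma)=p_\sigma.\qquad(4)$$
The second statement is trivial for $\sigma=0$. For successors, the $d_{\eta,0}$ of the last superblock are cofinal in $p_\sigma$. For limits use continuity of $p$.

For orientation, look at superblock $0$: $\beta_0=\omega$, the events are $S_0=(0,+)$ and $S_\nu=(0,-)$ for $1\le\nu<\omega$, and $n_\nu=K(\nu)$. Thus $I_1=\langle(0,+)\rangle$ and $I_2=\langle(0,+)\rangle^{n_1}{}^\frown\langle(0,-)\rangle$, and $M_1=\sup_{\nu<\omega}K(\nu)$.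

## 6. The sign word of a pair $F_z,F_{z'}$

Fix $z<_{lex}z'$ and let $\sigma$ be least with $z(\sigma)\ne z'(\sigma)$. Write $F=F_z$, $G=F_{z'}$; by (4), $F\cap p_\sigma=G\cap p_\sigma=:s$. Let $\mathrm{sgn}(\zeta,+)$ be $+,-,\emptyset$ according to $z(\zeta)<z'(\zeta)$, $>$, $=$, and let $\mathrm{sgn}(\zeta,-)$ be the opposite sign ($\emptyset$ stays $\emptyset$). The sign of slot $\eta$ is $\mathrm{sgn}(I(\eta))$. It is $+$ iff $b_\eta(z)=0$ and $b_\eta(z')=1$, and then
$$q^0_\eta\in G\setminus F,\qquad q^1_\eta\in F\setminus G;$$
for sign $-$ exchange $F$ and $G$. For sign $\emptyset$ exactly one of $q^0_\eta,q^1_\eta$ is in $F\cup G$, and it is in $F\cap G$.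

Let $W=\{\eta:\mathrm{sgn}(I(\eta))\ne\emptyset\}=\{\eta_\kappa:\kappa<\omega_1\}$, enumerated increasingly (that $W$ is uncountable is part of the lemma). Let $V=\{\nu>\mu_\sigma:\mathrm{sgn}(S_\nu)=-\}$, the events that are heard.

**Lemma 3.**

1. $F<_{lex}G$, and $W\cap M_\sigma=\emptyset$.
2. For each $\sigma'\ge\sigma$, $V\cap[\mu_{\sigma'},\mu_{\sigma'+1})$ has order type $\beta_{\sigma'}$ and is cofinal in $\mu_{\sigma'+1}$.
3. Let $V=\{\nu(k):k<\omega_1\}$ increasingly, $N_k=n_{\nu(k)}$, $T=\langle N_k:k<\omega_1\rangle$. Then $\mathrm{sgn}(I(\eta_\kappa))=\mathrm{Word}(T)(\kappa)$ for all $\kappa<\omega_1$.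
4. For each $\sigma'\ge\sigma$, $W$ is cofinal in $M_{\sigma'+1}$. The slot $\eta_\kappa$ is in superblock $\sigma$ iff $\kappa<M_{\sigma+1}$; for $\sigma'>\sigma$, $\eta_\kappa$ is in superblock $\sigma'$ iff $\kappa\in[M_{\sigma'},M_{\sigma'+1})$.

**Proof.** **Step 1: where the sets split.** The first occurrence in $I$ of a coordinate $\ge\sigma$ is the symbol $(\sigma,+)$ of event $\mu_\sigma$, which has sign $+$. All earlier letters involve coordinates below $\sigma$ and have sign $\emptyset$. So $W\cap M_\sigma=\emptyset$, and the least difference of $F$ and $G$ is some $q^0_\eta\in G\setminus F$. This is (1).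

**Step 2: how many events are heard.** Since $\sigma'\ge\sigma$, each of the $\beta_{\sigma'}$ scans of superblock $\sigma'$ contains the symbol $(\sigma,-)$, whose sign is $-$. So $V\cap[\mu_{\sigma'},\mu_{\sigma'+1})$ contains $\mu_{\sigma'}+1+(\sigma'+1)\rho+\sigma$ for all $\rho<\beta_{\sigma'}$. These form a cofinal set of type $\beta_{\sigma'}$. The type cannot exceed $\beta_{\sigma'}$, the type of the whole interval. This is (2), and it shows that $V$ has type $\omega_1$.

**Step 3: the sign words of the $I_\nu$.** *The aim is to show that silent events are absorbed.* Let $\Omega_\nu$ be the word of nonempty signs of the letters of $I_\nu$. Then $\Omega_\nu=\emptyset$ for $\nu\le\mu_\sigma$, $\Omega_{\mu_\sigma+1}=\langle+\rangle$, and $\Omega_{\nu+1}=\Omega_\nu^{n_\nu}{}^\frown\mathrm{sgn}(S_\nu)$, where $\emptyset$ is read as the empty word; at limits take unions. Let $U_k$ be as in the definition of $\mathrm{Word}(T)$, and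
$$\nu_k^*=\sup(\{\mu_\sigma+1\}\cup\{\nu(j)+1:j<k\})\le\nu(k).$$
*Claim.* (i) $\Omega_{\nu^*_k}=U_k$. (ii) For $\nu^*_k\le\nu\le\nu(k)$, $\Omega_\nu$ is $U_k^\rho$ or $U_k^\rho{}^\frown\langle+\rangle$ for some $1\le\rho<n_\nu$. (iii) $\Omega_{\nu(k)+1}=U_{k+1}$.

Induct on $k$. Part (i) holds for $k=0$ since $\Omega_{\mu_\sigma+1}=\langle+\rangle=U_0$; for $k=j+1$ by (iii) for $j$, since $\nu_k^*=\nu(j)+1$; and for limit $k$ by taking unions. Part (ii) is proved by induction on $\nu$. At $\nu=\nu_k^*$ it holds with $\rho=1$, by (i).

Suppose (ii) holds at $\nu\le\nu(k)$. If $k\ge1$, then $U_k$ begins with $\langle+\rangle^{N_0}$, and $1+N_0=N_0$, so $\langle+\rangle{}^\frown U_k=U_k$; and $U_0=\langle+\rangle$. So Lemma 2 applies in all cases and gives $\Omega_\nu^{n_\nu}=U_k^{n_\nu}$. If $\nu<\nu(k)$, then $\nu>\mu_\sigma$ and $\nu\notin V$, because the elements of $V$ below $\nu(k)$ are below $\nu_k^*$. So the sign of $S_\nu$ is $+$ or $\emptyset$, and $\Omega_{\nu+1}$ is $U_k^{n_\nu}{}^\frown\langle+\rangle$ or $U_k^{n_\nu}$; here $n_\nu<n_{\nu+1}$, so (ii) holds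 at $\nu+1$. If $\nu=\nu(k)$, then $n_\nu=N_k$ and $\Omega_{\nu+1}=U_k^{N_k}{}^\frown\langle-\rangle=U_{k+1}$, which is (iii).

At a limit $\nu$ with $\nu_k^*<\nu\le\nu(k)$, the word $\Omega_\nu$ is the union of the words $\Omega_{\nu'+1}$, $\nu_k^*\le\nu'<\nu$, each being $U_k^{n_{\nu'}}$ or $U_k^{n_{\nu'}}{}^\frown\langle+\rangle$. As $U_k$ begins with $+$, the latter is an initial segment of $U_k^{n_{\nu'}+1}$. So $\Omega_\nu=U_k^\rho$ with $\rho=\sup\{n_{\nu'}:\nu_k^*\le\nu'<\nu\}$, and $\rho<n_\nu$ by (2). This proves the claim.

The union of all $\Omega_\nu$ is therefore $\bigcup_kU_k=\mathrm{Word}(T)$, of length $\omega_1$. Since the $\kappa$-th letter of this union is the sign of $\eta_\kappa$, (3) is proved.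

**Step 4: counting.** *The decoder must know which $\eta_\kappa$ belong to which superblock.* We have $1\le|U_k|=|\Omega_{\nu_k^*}|\le|I_{\nu(k)}|<N_k$ by (2), so $|U_{k+1}|=|U_k|\cdot N_k+1=N_k+1$. Let $\sigma'\ge\sigma$. As $V$ is cofinal in $\mu_{\sigma'+1}$,
$$\mathrm{otp}(W\cap M_{\sigma'+1})=|\Omega_{\mu_{\sigma'+1}}|=\sup\{N_k+1:\nu(k)<\mu_{\sigma'+1}\}=\sup_{\nu<\mu_{\sigma'+1}}n_\nu=M_{\sigma'+1}.$$
By continuity of $M$, $W\cap M_{\sigma'}$ has order type $M_{\sigma'}$ for all $\sigma'>\sigma$. Together with $W\cap M_\sigma=\emptyset$ this gives the two equivalences in (4). Finally $W$ contains the index $n_\nu$ of the event symbol $S_\nu$ for every $\nu\in V$, and for $\nu\in V\cap[\mu_{\sigma'},\mu_{\sigma'+1})$ these are cofinal in $M_{\sigma'+1}$. $\square$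

## 7. Decoding a pair from its stem and one set

The decoder is a fixed procedure that knows neither $z,z'$ nor $K$. It reads $A$ in consecutive runs, one round $r$ for each superblock $\sigma+r$: first the repetition numbers that were heard, then the padding lengths, then the positions.

**Definition (decoder).** Let $s\subseteq\omega_1$ be countable and let $A\in[\omega_1]^{\omega_1}$ consist of $\delta$-numbers with $\min A>\sup s$. Define recursively for $r<\omega_1$, with $\pi_0=0$ and $\pi_r=\sup_{r'<r}\pi_{r'}$ for limit $r$:

* $\beta_r$ is the least $\delta$-number above $\sup(s\cup\{A(i):i<\pi_r\})$;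
* $T_r=\{A(\pi_r+i):i<\beta_r\}$, $m_r=\sup T_r$, $m_{<r}=\sup_{r'<r}m_{r'}$;
* $\lambda_{m_{<r}+\kappa'}=A(\pi_r+\beta_r+\kappa')$ for $\kappa'<m_r$;
* $\Theta_r=\sum_{\kappa\in[m_{<r},m_r)}(\lambda_\kappa+2)$, $P_r=\{A(\pi_r+\beta_r+m_r+i):i<\Theta_r\}$, and $\pi_{r+1}=\pi_r+\beta_r+m_r+\Theta_r$.

Here $m_{<r}\le\min T_r<m_r$ and $m_r$ is a $\delta$-number, so $m_{<r}+m_r=m_r$ and $[m_{<r},m_r)=\{m_{<r}+\kappa':\kappa'<m_r\}$. Thus $\lambda_\kappa$ is defined for exactly the $\kappa\in[m_{<r},m_r)$ in round $r$, and over all rounds for all $\kappa<\omega_1$. Let $T$ enumerate $\bigcup_rT_r$ increasingly and let $\varepsilon=\mathrm{Word}(T)$. Split each $P_r$, in increasing order, into consecutive blocks $Q_\kappa$, $\kappa\in[m_{<r},m_r)$, of lengths $\lambda_\kappa+2$, and let $u_\kappa<v_\kappa$ be the last two elements of $Q_\kappa$. Then $\mathrm{Dec}(s,A)=(F,G)$, where $F\cup G=s\cup\bigcup_rP_r$, all elements other than the $u_\kappa,v_\kappa$ are in $F\cap G$, and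
$$\varepsilon_\kappa=+:\ u_\kappa\in G\setminus F,\ v_\kappa\in F\setminus G;\qquad\varepsilon_\kappa=-:\ u_\kappa\in F\setminus G,\ v_\kappa\in G\setminus F.$$

**Proposition 4.** Let $K$ be sparse and $F_z$ ($z\in{}^{\omega_1}2$) as in Section 5. Let $z<_{lex}z'$ first differ at $\sigma$, and $s=F_z\cap p_\sigma$. Then there is $A\in[K]^{\omega_1}$ with $\min A>\sup s$ and $\mathrm{Dec}(s,A)=(F_z,F_{z'})$.

**Proof.** Use the notation of Section 6.

**Step 1: the common elements between differences.** *We show that slots of sign $\emptyset$ cannot be noticed.* Let $\sigma'\ge\sigma$ and let $\eta_\kappa$ be in superblock $\sigma'$. Consider the elements of $F\cup G$ at positions of superblock $\sigma'$ that lie below $q^0_{\eta_\kappa}$ and above all $q^1_{\eta_{\kappa'}}$, $\kappa'<\kappa$. They come from the slots $\eta<\eta_\kappa$ of superblock $\sigma'$ that are above all $\eta_{\kappa'}$, $\kappa'<\kappa$, and from the padding of $\eta_\kappa$. Such $\eta$ are not in $W$, so each contributes $\ell_\eta$ padding elements and one $q$, and everything is in $F\cap G$.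 The order type is
$$\sum_\eta(\ell_\eta+1)+\ell_{\eta_\kappa}.$$
The sum has at most $\eta_\kappa$ terms, so it is at most $\chi\cdot\eta_\kappa$ with $\chi=\sup_{\eta<\eta_\kappa}(\ell_\eta+1)$. By (3), $\chi<\ell_{\eta_\kappa}$ and $\eta_\kappa<\ell_{\eta_\kappa}$. As $\ell_{\eta_\kappa}$ is a $\delta$-number, $\chi\cdot\eta_\kappa<\ell_{\eta_\kappa}$, and the order type is exactly $\ell_{\eta_\kappa}$ by (1).

Since $W$ is cofinal in $M_{\sigma'+1}$, every slot of superblock $\sigma'$ is $\le$ some $\eta_\kappa$ in that superblock. Let $P^{\sigma'}$ be the set of elements of $F\cup G$ at positions of superblock $\sigma'$. We have shown that $P^{\sigma'}$ is, in increasing order, the concatenation, over the $\kappa$ with $\eta_\kappa$ in superblock $\sigma'$, of blocks of length $\ell_{\eta_\kappa}+2$ whose last two elements are $q^0_{\eta_\kappa}<q^1_{\eta_\kappa}$ and whose other elements are in $F\cap G$. As $P^{\sigma'}$ contains all $d_{\eta,l}$ of superblock $\sigma'$, $\sup P^{\sigma'}=p_{\sigma'+1}$.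

**Step 2: the set $A$.** For $\sigma'\ge\sigma$ let $T^{\sigma'}=\{n_\nu:\nu\in V\cap[\mu_{\sigma'},\mu_{\sigma'+1})\}$ and $B^{\sigma'}=\{\ell_{\eta_\kappa}:\eta_\kappa\text{ in superblock }\sigma'\}$, and
$$A=\bigcup_{\sigma'\ge\sigma}(T^{\sigma'}\cup B^{\sigma'}\cup P^{\sigma'})\in[K]^{\omega_1},\qquad\min A>p_\sigma=\sup s.$$
In $A$ the sets occur in the order $T^\sigma<B^\sigma<P^\sigma<T^{\sigma+1}<B^{\sigma+1}<\cdots$.

**Step 3: the decoder reads $A$ correctly.** By induction on $r$ we show that $\{A(i):i<\pi_r\}$ is the part of $A$ from superblocks $<\sigma+r$. This is clear for $r=0$ and passes to limits. Assume it for $r$. Then $\sup(s\cup\{A(i):i<\pi_r\})=p_{\sigma+r}$, by (4) if $r=0$, by $\sup P^{\sigma'}=p_{\sigma'+1}$ if $r$ is a successor, and by continuity of $p$ at limits. So the decoder's $\beta_r$ is $\beta_{\sigma+r}$. By Lemma 3(2), $T^{\sigma+r}$ has type $\beta_{\sigma+r}$ and supremum $M_{\sigma+r+1}$. So $T_r=T^{\sigma+r}$ and $m_r=M_{\sigma+r+1}$; hence $m_{<r}=M_{\sigma+r}$ for $r>0$, while $m_{<0}=0$.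

By Lemma 3(4), in every case $\eta_\kappa$ is in superblock $\sigma+r$ iff $\kappa\in[m_{<r},m_r)$. So $B^{\sigma+r}=\{\ell_{\eta_\kappa}:\kappa\in[m_{<r},m_r)\}$, which has type $m_r$ as $\ell$ is increasing; therefore $\lambda_\kappa=\ell_{\eta_\kappa}$ for these $\kappa$. By Step 1, $P^{\sigma+r}$ has type $\Theta_r$. So $P_r=P^{\sigma+r}$, the $Q_\kappa$ are the blocks of Step 1, and $u_\kappa=q^0_{\eta_\kappa}$, $v_\kappa=q^1_{\eta_\kappa}$. The statement for $r+1$ follows.

Finally, $\bigcup_rT_r=\{N_k:k<\omega_1\}$, so $\varepsilon=\mathrm{Word}(T)$ gives the signs of the $\eta_\kappa$ by Lemma 3(3). The membership rule of the decoder is the rule for signs in Section 6, and $F\cup G=s\cup\bigcup_rP_r$. So $\mathrm{Dec}(s,A)=(F,G)$. $\square$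

Given a coloring $c:[{}^{\omega_1}2]^2\to{}^\omega2$, define, for countable $s$ and $A\in[\omega_1]^{\omega_1}$ with $\min A>\sup s$,
$$c^*(s,A)=c(\{F,G\})\ \text{ with }(F,G)=\mathrm{Dec}(s,A)\text{ if }A\text{ consists of }\delta\text{-numbers},$$
and let $c^*(s,A)$ be the zero sequence otherwise. By Proposition 4 the color of a pair from our family is some $c^*(s,A)$ with $s,A\subseteq K$. For a *single* $s$, the partition property makes $c^*(s,A)$ independent of $A$. The next task is to do so for all stems $s$ at once, without choice.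

## 8. Determinacy facts, clubs and witnessed sets

We use the following consequences of AD.

* Countable choice for sets of reals.
* Boundedness: if all members of a $\mathbf\Sigma^1_1$ set of reals code prewellorderings of $\omega$, their lengths are bounded below $\omega_1$.
* (Solovay) The club filter on $\omega_1$ is a countably complete ultrafilter.
* (Martin) $\omega_1\longrightarrow(\omega_1)^{\omega_1}_2$.
* For Polish $X,Y$ and $B\subseteq X\times Y$: if $B$ is Borel, then $\{x:B_x\text{ comeager}\}$ is Borel; if $B$ is $\mathbf\Sigma^1_1$, then $\{x:B_x\text{ nonmeager}\}$ is $\mathbf\Sigma^1_1$ (Kechris, *Classical Descriptive Set Theory*, 16.1 and 29.22).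

"Club" means closed unbounded in $\omega_1$. For $k:\omega_1\to\omega_1$ let $D_k=\{\alpha>0:\forall\beta<\alpha\ k(\beta)<\alpha\}$, a club by regularity of $\omega_1$. If $D$ is any club and $k(\beta)=\min(D\setminus(\beta+1))$, then $D_k\subseteq D$: for $\alpha\in D_k$, every $\beta<\alpha$ has an element of $D$ in $(\beta,\alpha)$, so $\alpha$ is a limit point of $D$.

We record two estimates for discontinuous sets $A$. First, $A(\xi)>\xi$ by induction, since $\sup_{\xi'<\xi}A(\xi')\ge\sup_{\xi'<\xi}(\xi'+1)=\xi$. Second,
$$\text{if }A(\xi)>\xi\text{ for all }\xi,\text{ then }\sup(A|\delta)\ge\sup_{\xi<\delta}(\xi+1)=\delta.\qquad(5)$$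

**Definition.** For a club $D$ and $\theta\le\omega_1$, $[D]^\theta_*$ is the set of discontinuous $A\subseteq D$ of order type $\theta$ that have a *witness*: a function $f:\omega\theta\to\omega_1$ with $f(\omega\xi+n)<A(\xi)$ and $\sup_nf(\omega\xi+n)=A(\xi)$ for all $\xi<\theta$, $n<\omega$.

Example: $\{\omega\xi+\omega:\xi<\theta\}\in[\omega_1]_*^\theta$, with witness $f(\omega\xi+n)=\omega\xi+n$. But $\{\omega\cdot\xi:1\le\xi\le\omega\}\notin[\omega_1]^{\omega+1}_*$, because its last element is the supremum of the others. A single function $f$ is demanded since we could not choose the cofinal sequences separately. If $A\in[D]^\theta_*$ and $A\subseteq E$ for a club $E$, then $A\in[E]^\theta_*$, with the same witness.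

For a club $D$ let $D^\circ=\{D(\omega\xi+\omega):\xi<\omega_1\}$. Then
$$\text{every }A\subseteq D^\circ\text{ of order type }\theta\text{ is in }[D]_*^\theta.\qquad(6)$$
Indeed, if $A(\xi)=D(\omega\zeta+\omega)$, put $f(\omega\xi+n)=D(\omega\zeta+n)$; since $D$ is closed, $\sup_n f(\omega\xi+n)=A(\xi)$. Also $\sup_{\xi'<\xi}A(\xi')\le D(\omega\zeta)<A(\xi)$.

**Reals and prewellorderings.** Reals are elements of ${}^\omega\omega$. They code binary relations on $\omega$, pairs and sequences of reals, and so on; every real is also regarded as a strategy for player II. If $\sigma$ is a strategy for one player, $\sigma*y$ is the real it produces against $y$. In our games the players alternately play natural numbers and each produces a real. A prewellordering of $\omega$ is a reflexive, transitive, total relation with well-founded strict part, and its length is the order type of its classes. For $\delta<\omega_1$, $PWO_\delta$ is the set of reals coding a prewellordering of length exactly $\delta+1$, and $PWO=\bigcup_{\delta<\omega_1}PWO_\delta$. For example, $\omega\times\omega$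 is coded in $PWO_0$, and the relation that puts all even numbers before all odd ones, with no other distinctions, is coded in $PWO_1$.

The sets $PWO_\delta$ are Borel. By recursion on $\alpha<\omega_1$ it is a Borel condition on a total preorder $b$ that $i$ has rank exactly $\alpha$ (every $j$ strictly below $i$ has some rank $\alpha'<\alpha$, and every $\alpha'<\alpha$ is the rank of some $j$ strictly below $i$). And $b$ has length $\delta+1$ iff every $i$ has a rank $\le\delta$ and some $i$ has rank $\delta$.

## 9. Coding functions on $\omega_1$ by reals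

Games produce reals, but we want the players to name functions on $\omega_1$ and clubs. The coding has to be simple enough that boundedness applies.

**Lemma 5 (coding).** To each real $x$ one can assign a partial function $f_x$ from $\omega_1$ to $\omega_1$ so that

1. every $f:\omega_1\to\omega_1$ is $f_x$ for some $x$;
2. $\{x:f_x(\delta)=\gamma\}$ is Borel for all $\delta,\gamma<\omega_1$;
3. if $B$ is $\mathbf\Sigma^1_1$ and $\delta\in\mathrm{dom}\,f_x$ for all $x\in B$, then $\{f_x(\delta):x\in B\}$ is bounded in $\omega_1$.

**Proof.** **Step 1: definition.** Let a real $v$ code a sequence $\langle a_n,b_n:n<\omega\rangle$ of binary relations on $\omega$. Say $v$ *assigns* $\gamma$ to $\delta$ if some $a_n\in PWO_\delta$, and $b_n\in PWO_\gamma$ for all $n$ with $a_n\in PWO_\delta$. This is Borel in $v$, and $v$ assigns at most one $\gamma$ to $\delta$. We want the value of $f_x$ at $\delta$ to be what the strategy $x$ answers to codes of $\delta$. To be independent of the code, we use generic ones. For $e\in{}^\omega(\delta+1)$ let $w_e$ code $\{(m,n):e(m)\le e(n)\}$.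 In the product of discrete topologies, comeagerly many $e$ are onto $\delta+1$ (countably many open dense conditions), and then $w_e\in PWO_\delta$. Define
$$f_x(\delta)=\gamma\iff\text{for comeagerly many }e\in{}^\omega(\delta+1),\ x*w_e\text{ assigns }\gamma\text{ to }\delta.$$
Two comeager sets intersect, so $f_x$ is a well-defined partial function.

**Step 2: (2).** The map $(x,e)\mapsto x*w_e$ is continuous, so $\{(x,e):x*w_e\text{ assigns }\gamma\text{ to }\delta\}$ is Borel, and (2) is the first category fact of Section 8.

**Step 3: (1).** Given $f$, player I plays $w$, II plays $v$, and II wins iff $w\notin PWO$, or $w\in PWO_\delta$ and $v$ assigns $f(\delta)$ to $\delta$. Suppose I had a winning strategy $\sigma$. Then $\{\sigma*v:v\text{ real}\}$ is a $\mathbf\Sigma^1_1$ subset of $PWO$, so by boundedness it is contained in $\bigcup_{\delta<\theta}PWO_\delta$ for some $\theta<\omega_1$. Let $\varrho<\omega_1$ be nonzero with $\theta\le\varrho$ and $f(\delta)<\varrho$ for all $\delta<\theta$, and let $\pi:\omega\to\varrho$ be onto. If $\pi(n)=\delta<\theta$,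 let
$$a_n=\{(i,j):\min(\pi(i),\delta)\le\min(\pi(j),\delta)\},\qquad b_n=\{(i,j):\min(\pi(i),f(\delta))\le\min(\pi(j),f(\delta))\};$$
as $\delta,f(\delta)<\varrho$, these are in $PWO_\delta$ and $PWO_{f(\delta)}$. Otherwise let $a_n=b_n=\emptyset$, which is not in $PWO$. The real $v$ coding this sequence assigns $f(\delta)$ to $\delta$ for all $\delta<\theta$, so it defeats $\sigma$, a contradiction. By AD, II has a winning strategy $x$. For every $\delta$ and every $e$ onto $\delta+1$, $x*w_e$ assigns $f(\delta)$ to $\delta$, so $f_x=f$.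

**Step 4: (3).** Let $S$ be the set of codes of binary relations $b$ on $\omega$ such that for some $x\in B$, for nonmeagerly many $e\in{}^\omega(\delta+1)$, there are $n<\omega$ and $h:\omega\to\omega$ with $a_n\in PWO_\delta$ and $\forall i,j\,(i\,b\,j\leftrightarrow h(i)\,b_n\,h(j))$, where $x*w_e$ codes $\langle a_n,b_n\rangle_n$. By the second category fact $S$ is $\mathbf\Sigma^1_1$. Let $x\in B$ and $f_x(\delta)=\gamma$. For comeagerly many $e$ there is $n$ with $a_n\in PWO_\delta$, and $b_n\in PWO_\gamma$ for all such $n$. So if $x$ puts $b$ into $S$, then, a nonmeager set meeting a comeager one, $b$ is the preimage under some $h$ of a member of $PWO_\gamma$. Such a $b$ is a prewellordering of length $\le\gamma+1$. Conversely every $b\in PWO_\gamma$ is a preimage of every member of $PWO_\gamma$: let $h(i)$ be the least number having there the rank that $i$ has in $b$. So $x$ puts all of $PWO_\gamma$ into $S$. Hence $S$ consists of prewellorderings, and their lengths are bounded by boundedness. In particular the $\gamma=f_x(\delta)$, $x\in B$, are bounded. $\square$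

**Choosing clubs.** By Lemma 5(1) each club includes a club $D_{f_x}$ with $x$ a real. So, by countable choice for sets of reals:
$$\text{from countably many nonempty families of clubs, each closed under subclubs, we may choose one member each.}\quad(7)$$

## 10. Homogeneity on a club, for one stem and for all stems

**Lemma 6.** For each $P:[\omega_1]^{\omega_1}\to{}^\omega2$ there is a club $D$ with $P$ constant on $[D]^{\omega_1}_*$.

**Proof.** Treat each bit separately. For each bit the clubs that work are closed under subclubs, so by (7) we may choose countably many and intersect them. Hence assume that $P$ has values in $2$. Let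
$$P'(B)=P(\{\sup_nB(\omega\xi+n):\xi<\omega_1\}),$$
let $H\in[\omega_1]^{\omega_1}$ be homogeneous for $P'$ (Martin), and let $D$ be the club of limit points of $H$. Let $A\in[D]^{\omega_1}_*$ with witness $f$. Let $B(\omega\xi+n)$ be the least element of $H$ above $f(\omega\xi+n)$, above $\sup_{\xi'<\xi}A(\xi')$, and above all $B(\omega\xi+m)$, $m<n$. By induction on $n$ it is below $A(\xi)$, since $A(\xi)$ is a limit point of $H$ and exceeds these finitely many ordinals. So these ordinals enumerate increasingly a set $B\in[H]^{\omega_1}$ with $\sup_nB(\omega\xi+n)=A(\xi)$, and $P(A)=P'(B)$, the constant value. $\square$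

Applied to $c^*(s,\cdot)$ this gives a club for each countable $s$. These clubs cannot simply be intersected or diagonalized. To see this, for $s\subseteq\omega$ coding (in a fixed way) an element of $PWO_\delta$ let $D_s=\omega_1\setminus(\delta+1)$. No club $C$ satisfies $C\setminus(\sup s+1)\subseteq D_s$ for all these $s$, for the least element of $C$ above $\omega$ would exceed every $\delta<\omega_1$. The next lemma therefore claims something only for stems that are themselves sparse relative to $C$.

**Lemma 7.** Let $R$ be a set of pairs $(s,D)$, $s\subseteq\omega_1$ countable, $D$ club, such that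

* (a) for every countable $s\subseteq\omega_1$ there is $D$ with $R(s,D)$;
* (b) if $R(s,D)$, $E$ is club and $E\setminus(\sup s+1)\subseteq D$, then $R(s,E)$.

Then there is a club $C$ with $R(s,C)$ for all $\delta<\omega_1$ and $s\in[C]^\delta_*$.

**Proof.** **Step 1: the stems along one set.** *Claim.* If $A\in[\omega_1]^{\omega_1}$ and $A(\xi)>\xi$ for all $\xi$, there is a club $D$ with $R(A|\delta,D)$ for all $\delta<\omega_1$.

Consider the game where I plays $w$, II plays $y$, and II wins iff $w\notin PWO$, or $w\in PWO_\delta$, $k=f_y$ is total and $R(A|\delta,D_k)$. If I has a winning strategy $\sigma$, then $\{\sigma*y:y\text{ real}\}\subseteq PWO$ is $\mathbf\Sigma^1_1$, hence contained in $\bigcup_{\delta<\theta}PWO_\delta$ for some $\theta<\omega_1$. By (b) the families $\{D:R(A|\delta,D)\}$ are closed under subclubs, so by (a) and (7) we can choose clubs $D_\delta$ $(\delta<\theta)$ with $R(A|\delta,D_\delta)$. Take $k$ with $D_k\subseteq\bigcap_{\delta<\theta}D_\delta$ and $y$ with $f_y=k$. By (b), $R(A|\delta,D_k)$ for all $\delta<\theta$, so $y$ defeats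 $\sigma$, a contradiction.

So II has a winning strategy $\tau$. By Lemma 5(3), applied to the $\mathbf\Sigma^1_1$ set $\{\tau*w:w\in PWO_\delta\}$,
$$h(\delta,\beta)=\sup\{f_{\tau*w}(\beta)+1:w\in PWO_\delta\}<\omega_1.$$
Let $D$ be the club $\{\alpha>0:\forall\delta,\beta<\alpha\ h(\delta,\beta)\le\alpha\}$. Let $w\in PWO_\delta$ and $k=f_{\tau*w}$. If $\alpha\in D$ and $\alpha>\delta$, then $k(\beta)<h(\delta,\beta)\le\alpha$ for all $\beta<\alpha$, so $\alpha\in D_k$. Since $\sup(A|\delta)\ge\delta$ by (5), $D\setminus(\sup(A|\delta)+1)\subseteq D_k$. As $R(A|\delta,D_k)$, (b) gives $R(A|\delta,D)$. This proves the claim.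

**Step 2: the main game.** *In this game the stem itself is built by both players, I proposing approximations and II too; II must then supply a good club.* Player I plays $x=(x_0,w)$, II plays $y=(y_0,y_1)$. Write $f=f_{x_0}$, $g=f_{y_0}$, $k=f_{y_1}$. Let $\theta=\omega\delta$ if $w\in PWO_\delta$, and $\theta=\omega_1$ if $w\notin PWO$. A *failure point* is a $\xi<\theta$ with $f(\xi)$ or $g(\xi)$ undefined. If there is one, take the least: II wins iff $f$ is undefined there. If there is none, II wins if $w\notin PWO$; and if $w\in PWO_\delta$, II wins iff $k$ is total and $R(s,D_k)$, where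
$$s=\{\sup_n\max(f(\omega\xi+n),g(\omega\xi+n)):\xi<\delta\}.$$
Let $Z_\xi=\{x:w\notin\bigcup\{PWO_\delta:\omega\delta\le\xi\}\}$. This is a Borel set, and $x\in Z_\xi$ iff $\xi<\theta$.

**Step 3: I has no winning strategy.** Suppose $\sigma$ is one. Let $Y_{\xi,\alpha}=\{y:\forall\xi'<\xi\ g(\xi')\text{ is defined and}<\alpha\}$, a Borel set by Lemma 5(2). If $y\in Y_{\xi,\alpha}$ and $x=\sigma*y\in Z_\xi$, then $f(\xi)$ is defined. Otherwise $\xi<\theta$ is a failure point; at the least failure point $f$ is undefined, either because it is $\xi$ or because it is below $\xi$, where $g$ is defined; and II wins. So by Lemma 5(3)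
$$h(\xi,\alpha)=\sup\{f(\xi)+1:y\in Y_{\xi,\alpha},\ x=\sigma*y\in Z_\xi\}<\omega_1.$$
Let $E$ be the club of $\alpha>0$ with $\omega\xi+\omega\le\alpha$ for all $\xi<\alpha$ and $h(\xi,\alpha')\le\alpha$ for all $\xi,\alpha'<\alpha$. Let $A=E^\circ$, so that $A(\xi)=E(\omega\xi+\omega)=\sup_nE(\omega\xi+n)>\xi$. By Step 1 take a club $D$ with $R(A|\delta,D)$ for all $\delta$, and $k$ with $D_k\subseteq D$. Let II play $y$ coding $g(\eta)=E(\eta)$ (all $\eta<\omega_1$) and $k$, and let $x=\sigma*y$.

As $g$ is total, at any failure point $f$ is undefined, and II would win. So there is none, and since $\sigma$ wins, $w\in PWO_\delta$ for some $\delta$. Let $\xi<\delta$ and $\eta=\omega\xi+n$. Then $\eta<\omega\delta=\theta$, so $x\in Z_\eta$; and $y\in Y_{\eta,E(\eta)}$. As $\eta\le E(\eta)<E(\eta+1)$ and $E(\eta+1)\in E$,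
$$f(\eta)<h(\eta,E(\eta))\le E(\eta+1)<A(\xi).$$
Hence $\sup_n\max(f(\omega\xi+n),g(\omega\xi+n))=A(\xi)$. So $s=A|\delta$, and $R(s,D_k)$ by (b). So II wins, a contradiction.

**Step 4: the club $C$.** By AD, II has a winning strategy $\tau$. Let $y=\tau*x$. If $x\in Z_\xi$ and $f(\xi')$ is defined for all $\xi'\le\xi$, then $g(\xi)$ is defined: otherwise the least failure point is $\le\xi<\theta$, $f$ is defined there, and I wins. So by Lemma 5(2),(3)
$$h'(\xi,\alpha)=\sup\{g(\xi)+1:x\in Z_\xi,\ \forall\xi'\le\xi\ f(\xi')\text{ is defined and}<\alpha\}<\omega_1.$$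
If $w\in PWO_\delta$ and $f$ is defined on $\omega\delta$, then by the preceding remark for all $\xi<\omega\delta$ there is no failure point, so $k$ is total and $R(s,D_k)$ for the computed $s$. So again
$$h''(\delta,\alpha,\beta)=\sup\{k(\beta)+1:w\in PWO_\delta,\ \forall\xi'<\omega\delta\ f(\xi')\text{ is defined and}<\alpha\}<\omega_1.$$
Let $C$ be the club of $\alpha>0$ such that $\omega\xi+\omega\le\alpha$, $h'(\xi,\alpha')\le\alpha$ and $h''(\delta,\alpha',\beta)\le\alpha$ for all $\xi,\alpha',\delta,\beta<\alpha$. Its elements are limit ordinals.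

**Step 5: $C$ works.** *For a stem $s\in[C]^\delta_*$, player I plays a witness of $s$; II's contribution will be too small to change $s$.* Let $s\in[C]^\delta_*$ with witness $f^0:\omega\delta\to\omega_1$. Let $x=(x_0,w)$ with $w\in PWO_\delta$ and $f_{x_0}$ extending $f^0$, and let $y=\tau*x$. Let $\xi<\delta$. As $\xi<s(\xi)$, we have $\omega\xi+n<\omega\xi+\omega\le s(\xi)$. Let $\alpha'=\sup\{f^0(\xi')+1:\xi'\le\omega\xi+n\}$. For $\xi'=\omega\xi''+m<\omega\xi$ we have $f^0(\xi')+1\le s(\xi'')$, and $\sup_{\xi''<\xi}s(\xi'')<s(\xi)$; the remaining finitely many ordinals $f^0(\omega\xi+m)+1$ are below the limit ordinal $s(\xi)$. So $\alpha'<s(\xi)$. Since $\omega\xi+n<\omega\delta$, $x\in Z_{\omega\xi+n}$, and as $s(\xi)\in C$,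
$$g(\omega\xi+n)<h'(\omega\xi+n,\alpha')\le s(\xi).$$
Hence $\sup_n\max(f(\omega\xi+n),g(\omega\xi+n))=s(\xi)$, the set computed in the game is $s$, and $R(s,D_k)$.

Now let $\alpha\in C$, $\alpha>\sup s$. By (5), $\delta\le\sup s<\alpha$. Also $\alpha'':=\sup\{f^0(\xi')+1:\xi'<\omega\delta\}\le\sup s<\alpha$, since $f^0(\omega\xi+n)+1\le s(\xi)$. So $k(\beta)<h''(\delta,\alpha'',\beta)\le\alpha$ for all $\beta<\alpha$, i.e. $\alpha\in D_k$. Thus $C\setminus(\sup s+1)\subseteq D_k$, and $R(s,C)$ by (b). $\square$

## 11. A sparse set on which the color depends only on the stem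

**Lemma 8.** Let $c^*(s,A)\in{}^\omega2$ be given for all countable $s\subseteq\omega_1$ and $A\in[\omega_1]^{\omega_1}$ with $\min A>\sup s$. Then there is a sparse $K$ such that for every countable $s\subseteq K$ there is $i(s)\in{}^\omega2$ with $c^*(s,A)=i(s)$ for all $A\in[K\setminus(\sup s+1)]^{\omega_1}$. All this passes to each $K'\in[K]^{\omega_1}$, with the same $i$.

**Proof.** Let $R(s,D)$ hold iff $c^*(s,\cdot)$ is constant on $[D\setminus(\sup s+1)]^{\omega_1}_*$. For (a) of Lemma 7, extend $c^*(s,\cdot)$ to all of $[\omega_1]^{\omega_1}$ by the zero sequence and apply Lemma 6. For (b), note that $E\setminus(\sup s+1)\subseteq D$ implies $[E\setminus(\sup s+1)]_*^{\omega_1}\subseteq[D\setminus(\sup s+1)]_*^{\omega_1}$. Take $C$ from Lemma 7, let $C'$ be the club of $\delta$-numbers in $C$, and $K=C'^\circ$. By (6), $K$ is discontinuous, hence sparse. By (6) again, every countable $s\subseteq K$ of type $\delta$ is in $[C]^\delta_*$, so $R(s,C)$; and every $A\in[K\setminus(\sup s+1)]^{\omega_1}$ is in $[C\setminus(\sup s+1)]^{\omega_1}_*$. So $c^*(s,\cdot)$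 is constant on these $A$. The last sentence is clear, since uncountable subsets of sparse sets are sparse. $\square$

Now let $c:[{}^{\omega_1}2]^2\to{}^\omega2$ be given, and let $c^*$ be defined from $c$ and the decoder as at the end of Section 7. Let $K_0$ and $i$ be as in Lemma 8 for this $c^*$. The color $i(s)$ still depends on $s$. The following choice prepares the removal of this dependence.

**Fixing $j$.** Let $A\in[K_0]^{\omega_1}$. For each bit of $i(A|\delta)$, Solovay's theorem gives exactly one value that is taken for all $\delta$ in some club. Choosing clubs by (7) and intersecting, we get a unique $j_A\in{}^\omega2$ such that $\{\delta<\omega_1:i(A|\delta)=j_A\}$ contains a club. Apply Lemma 6 to $B\mapsto j_{\{K_0(\xi):\xi\in B\}}$ to get a club $D$ such that this map has a constant value $j$ on $[D]_*^{\omega_1}$, and let $K=\{K_0(\xi):\xi\in D^\circ\}$. If $A\in[K]^{\omega_1}$, then $A=\{K_0(\xi):\xi\in B\}$ for some $B\in[D^\circ]^{\omega_1}$; by (6) $B\in[D]^{\omega_1}_*$, so $j_A=j$. Fix this $K$ and $j$; by Lemma 8, $K$ is sparse and $c^*(s,A)=i(s)$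 for countable $s\subseteq K$ and $A\in[K\setminus(\sup s+1)]^{\omega_1}$.

Build the family $F_z$ of Section 5 from this $K$. If $z<_{lex}z'$ first differ at $\sigma$, then $F_z<_{lex}F_{z'}$ by Lemma 3(1). With $s=F_z\cap p_\sigma\subseteq K$ and $A$ from Proposition 4,
$$c(\{F_z,F_{z'}\})=c^*(s,A)=i(F_z\cap p_\sigma).\qquad(8)$$

## 12. Thinning the tree: proof of Theorem A

By (8) the color of a pair depends only on the node at which the pair splits. We therefore let branches split only at nodes of the right color, and this is possible since every branch meets such nodes uncountably often.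

**Step 1: allowed nodes.** For $t\in{}^\sigma2$, $\sigma<\omega_1$, let $F_t=F_x\cap p_\sigma$ for any $x\in{}^{\omega_1}2$ extending $t$; this is well defined by (4). Call $t$ *allowed* if $i(F_t)=j$. Let $x\in{}^{\omega_1}2$. As $F_x\in[K]^{\omega_1}$, the set $\{\delta:i(F_x|\delta)=j\}$ contains a club. The map $\sigma\mapsto\mathrm{otp}(F_x\cap p_\sigma)$ is strictly increasing, because each superblock contributes elements, and continuous, because $p$ is. So the preimage of that club under this map is a club. If $\sigma$ is in it and $\delta=\mathrm{otp}(F_x\cap p_\sigma)$, then $F_{x\restriction\sigma}=F_x|\delta$. Hence $x{\restriction}\sigma$ is allowed for all $\sigma$ in a club.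

**Step 2: the embedding.** For $z\in{}^{\omega_1}2$ define $x=\iota(z)\in{}^{\omega_1}2$ recursively. If $x{\restriction}\sigma$ is allowed, let $x(\sigma)=z(\xi)$, where $\xi$ is the order type of $\{\sigma'<\sigma:x{\restriction}\sigma'\text{ is allowed}\}$; otherwise let $x(\sigma)=0$. By Step 1 there are uncountably many allowed levels of $x$, so every $z(\xi)$ is used. If $z<_{lex}z'$ first differ at $\xi$, then by induction $\iota(z)$ and $\iota(z')$ agree below their common $\xi$-th allowed level $\sigma$, and there they take the values $z(\xi)=0$ and $z'(\xi)=1$. So $\iota(z)<_{lex}\iota(z')$, they first differ at $\sigma$, and $\iota(z){\restriction}\sigma$ is allowed.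

**Step 3: conclusion.** For $z<_{lex}z'$, with $\sigma$ as in Step 2, Lemma 3(1) gives $F_{\iota(z)}<_{lex}F_{\iota(z')}$, and (8) gives
$$c(\{F_{\iota(z)},F_{\iota(z')}\})=i(F_{\iota(z)\restriction\sigma})=j.$$
So $H=\{F_{\iota(z)}:z\in{}^{\omega_1}2\}$ is order-isomorphic to $\langle{}^{\omega_1}2,<_{lex}\rangle$, and $c$ is constant with value $j$ on $[H]^2$. For $m$ colors, regard $m$ as a subset of ${}^\omega2$. This proves Theorem A. $\blacksquare$

In particular, if AD holds and $V=L(\mathbb R)$, then $\langle{}^{\omega_1}2,<_{lex}\rangle\longrightarrow(\langle{}^{\omega_1}2,<_{lex}\rangle)^2_2$: the answer to Question 1.23 is yes.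

## 13. The classification of exponents under AD

**Proof of the second sentence of Theorem B.** Assume AD and let $m\ge2$. Exponents $n\ge3$ fail with two colors by Section 2, hence with any $m\ge2$ colors. Exponent $2$ holds by Theorem A. For exponent $1$, let $c:{}^{\omega_1}2\to m$ and color each pair $\{x<_{lex}y\}$ by $c(x)$. Let $H\cong{}^{\omega_1}2$ be homogeneous for this coloring of pairs. Every point of $H$ other than its last one is the smaller member of a pair from $H$, so $c$ is constant on $H$ minus its last point. This set contains a copy of $\{x\in{}^{\omega_1}2:x(0)=0\}$, which does not contain the last point of ${}^{\omega_1}2$ and is isomorphic to ${}^{\omega_1}2$ via $x\mapsto\langle x(1+\alpha):\alpha<\omega_1\rangle$. So the relation with exponent $n$ and $m$ colors holds iff $n\le2$. $\blacksquare$
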